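\title{Strata of abelian differentials with many simple zeros:\\ the topological monodromy has small kernel}

\begin{abstract}
A loop in a stratum of translation surfaces determines a mapping class of the underlying surface with its zeros marked, and a finer mapping class if one also records the horizontal directions at the zeros. We study the kernels of these two monodromy homomorphisms. For strata of genus $g$ with at least $g+2$ simple zeros, we prove that the first kernel is infinite cyclic, generated by the rotation $\omega\mapsto e^{i\theta}\omega$, and that the second is trivial. In particular neither kernel contains a free group of rank $2$, which answers negatively the question whether this happens for all non-hyperelliptic components. For every stratum, one kernel contains a free group of rank $2$ if and only if the other does. The proof compares the reduced members of a linear system on a curve with the configuration space of points on that curve, by means of the Abel--Jacobi map and the Zariski--Lefschetz theorem.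
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{translation surface} is a pair $(X,\omega)$ of a compact Riemann surface and a nonzero holomorphic $1$-form. Away from the zeros of $\omega$, local primitives of $\omega$ are charts to $\mathbb C$ whose transition maps are translations. Near a zero of order $k$ there is a coordinate $w$ with $\omega=d(w^{k+1})$, so the flat metric has a cone point of angle $2\pi(k+1)$, and $k+1$ horizontal rays, those along which $\omega$ is real and positive, leave the zero. A \emph{translation equivalence} is a biholomorphism that matches the forms. Given positive integers $\underline k=(k_1,\dots,k_n)$ with $\sum_ik_i=2g-2$, the \emph{stratum} $\mathcal H(\underline k)$ is the space of translation surfaces of genus $g$ whose form has $n$ zeros, of orders $k_1,\dots,k_n$.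

Following a loop in a stratum, the surface with its zeros returns to itself by a homeomorphism that is well defined up to isotopy. For the moduli space of pointed curves this passage from loops to mapping classes loses nothing, because Teichm\"uller space is contractible. This paper is about how much is lost for strata.

\subsection{Monodromy of a quotient}
Let a group $G$ act properly discontinuously on a manifold $Y$, and let $y\in Y$. The group $\pi_1^{orb}(Y/G,y)$ consists of pairs $(\gamma,h)$, where $h\in G$ and $\gamma$ is a path from $y$ to $h\cdot y$, up to homotopy rel endpoints. The \emph{topological monodromy} is the homomorphism $(\gamma,h)\mapsto h$. Its kernel is $\pi_1(Y_0,y)$, where $Y_0$ is the component of $Y$ containing $y$, and its image lies in the stabilizer of $Y_0$. If $\mathcal D$ is the component of $Y/G$ containing the image of $y$, we also write $\pi_1^{orb}(\mathcal D,y)$ for this group.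

\subsection{Labeled and pronged strata}
Fix a closed oriented surface $\Sigma$ of genus $g$ with marked points $\mathcal Z=\{\zeta_1,\dots,\zeta_n\}$. All homeomorphisms of surfaces preserve the orientation.

The \emph{labeled stratum} $\mathcal H^{lab}(\underline k)$ is the space of surfaces in $\mathcal H(\underline k)$ with a labeling of the zeros such that the $i$-th zero has order $k_i$. A \emph{marking} of a labeled surface is a homeomorphism $\phi:\Sigma\to X$ sending $\zeta_i$ to the $i$-th zero. The manifold $\mathcal T^{lab}(\underline k)$ is the space of labeled surfaces with a marking, up to isotopy rel $\mathcal Z$ and translation equivalence. The pure mapping class group $\mathrm{PMod}(\Sigma,\mathcal Z)$ acts on it by precomposition, with quotient $\mathcal H^{lab}(\underline k)$.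

The pronged version also remembers how the horizontal rays turn around each zero. Let $\tilde\Sigma$ be the real oriented blow-up of $\Sigma$ at $\mathcal Z$: each $\zeta_i$ is replaced by its circle $\partial_i$ of outgoing directions. On $\partial_i$ mark $k_i+1$ equally spaced points, the \emph{prongs}, and fix one of them, $p_i$. Let $\mathrm{Mod}_{pr}(\tilde\Sigma)$ be the group of homeomorphisms of $\tilde\Sigma$ that map each $\partial_i$ and its set of prongs to itself, up to isotopy through such maps. The classes fixing every prong form a subgroup $\mathrm{Mod}(\tilde\Sigma)$ of finite index, which is the mapping class group of $\tilde\Sigma$ rel boundary. Collapsing the boundary circles gives a surjection $\mathrm{Mod}_{pr}(\tilde\Sigma)\to\mathrm{PMod}(\Sigma,\mathcal Z)$.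

For a translation surface let $\mathrm{Bl}(X,\omega)$ be the real oriented blow-up at the zeros; the circle over a zero of order $k_i$ carries $k_i+1$ \emph{horizontal prongs}, the directions of the horizontal rays. A \emph{pronged marking} is a homeomorphism $\tilde\phi:\tilde\Sigma\to\mathrm{Bl}(X,\omega)$ that sends $\partial_i$ to the circle over the $i$-th zero and the prongs of $\partial_i$ onto the horizontal prongs there. The manifold $\mathcal T^{pr}(\underline k)$ is the space of labeled surfaces with a pronged marking, up to isotopy through pronged markings and translation equivalence. The group $\mathrm{Mod}_{pr}(\tilde\Sigma)$ acts on it by precomposition, with quotient $\mathcal H^{lab}(\underline k)$. The quotient by $\mathrm{Mod}(\tilde\Sigma)$ is the finite cover $\mathcal H^{pr}(\underline k)\to\mathcal H^{lab}(\underline k)$ of labeled surfaces with one chosen horizontal prong at each zero, the chosen prong being $\tilde\phi(p_i)$.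

\subsection{The problem and the results}
Let $\mathcal C$ be a component of $\mathcal H(\underline k)$, let $\tilde{\mathcal C}$ be a component of $\mathcal H^{lab}(\underline k)$ over $\mathcal C$, and let $\hat{\mathcal C}$ be a component of $\mathcal H^{pr}(\underline k)$ over $\tilde{\mathcal C}$. Choose base points $\tilde t_0\in\mathcal T^{lab}(\underline k)$ over $\tilde{\mathcal C}$ and $\hat t_0\in\mathcal T^{pr}(\underline k)$ over $\hat{\mathcal C}$. The two actions above give the \emph{labeled} and the \emph{pronged} monodromy
\[
\tilde\rho_{\mathcal C}:\pi_1^{orb}(\tilde{\mathcal C},\tilde t_0)\to\mathrm{PMod}(\Sigma,\mathcal Z),\qquad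
\hat\rho_{\mathcal C}:\pi_1^{orb}(\tilde{\mathcal C},\hat t_0)\to\mathrm{Mod}_{pr}(\tilde\Sigma).
\]
The restriction of $\hat\rho_{\mathcal C}$ to the fundamental group of $\hat{\mathcal C}$ takes values in $\mathrm{Mod}(\tilde\Sigma)$. The kernel of $\tilde\rho_{\mathcal C}$ is the fundamental group of the component of $\mathcal T^{lab}(\underline k)$ through $\tilde t_0$, and the kernel of $\hat\rho_{\mathcal C}$ is the fundamental group of the component of $\mathcal T^{pr}(\underline k)$ through $\hat t_0$. One says that the \emph{Large Kernel Theorem} holds for a monodromy if its kernel contains a non-abelian free group of rank $2$. The following problem comes from \cite{problem}, where its answer is recorded as not known.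

\medskip
\noindent\textbf{Problem.} Is it true that for every $\underline k$, every non-hyperelliptic component $\mathcal C$ of $\mathcal H(\underline k)$ and all $\tilde{\mathcal C},\hat{\mathcal C}$ over it, (a) the Large Kernel Theorem holds for $\tilde\rho_{\mathcal C}$; (b) the Large Kernel Theorem holds for $\hat\rho_{\mathcal C}$? (Strata without non-hyperelliptic components, such as those in genus $2$, impose no condition.)
\medskip

The two parts turn out to be equivalent, and both have a negative answer.

\begin{theorem}\label{thm:main}
Suppose that at least $g+2$ of the $k_i$ equal $1$. (This forces $g\ge4$; it holds for $\underline k=(1^{2g-2})$ for every $g\ge4$.) Then every component $\mathcal C$ of $\mathcal H(\underline k)$ is non-hyperelliptic, and for all $\tilde{\mathcal C},\hat{\mathcal C}$ over it: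
\begin{enumerate}
\item[(i)] every component of $\mathcal T^{lab}(\underline k)$ has fundamental group $\mathbb Z$, generated by the loop $\theta\mapsto e^{i\theta}\omega$, $\theta\in[0,2\pi]$; so $\ker\tilde\rho_{\mathcal C}\cong\mathbb Z$;
\item[(ii)] every component of $\mathcal T^{pr}(\underline k)$ is simply connected; so $\hat\rho_{\mathcal C}$ is injective.
\end{enumerate}
\end{theorem}

\begin{proposition}\label{prop:prongs}
For every $\underline k$ and all $\mathcal C,\tilde{\mathcal C},\hat{\mathcal C}$ there is an exact sequence
\[
1\to\ker\hat\rho_{\mathcal C}\to\ker\tilde\rho_{\mathcal C}\to\mathbb Z^n .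
\]
Hence the Large Kernel Theorem holds for $\tilde\rho_{\mathcal C}$ if and only if it holds for $\hat\rho_{\mathcal C}$.
\end{proposition}

Neither $\mathbb Z$ nor the trivial group contains a free group of rank $2$, so the answer to both (a) and (b) is no; the principal strata $\mathcal H(1^{2g-2})$, $g\ge4$, are counterexamples. The kernels for strata with fewer than $g+2$ simple zeros are not determined here.

\subsection{What one might expect}
One loop is always present. Rotating the form, $\theta\mapsto(X,e^{i\theta}\omega,\phi)$, is a closed loop $\mathrm{rot}$ in $\mathcal T^{lab}(\underline k)$, and we show in Lemma~\ref{lem:rot} that it has infinite order in every stratum. So Theorem~\ref{thm:main} says that the kernels are as small as they can be. The same happens in the simplest analogous space, flat tori with one marked point: a marked torus is given by its periods $(a,b)\in\mathbb C^2$ with $\operatorname{Im}(\bar ab)>0$, and $(a,b)\mapsto(a,b/a)$ identifies this space with $\mathbb C^*\times\mathbb H$, whose fundamental group is generated by the rotation.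

In higher genus there are reasons to expect more. Take the principal stratum and fix the curve $X$. The forms with simple zeros, up to scale, are the complement of a hypersurface in $|K_X|\cong\mathbb P^{g-1}$, and such complements carry many loops: a base point free pencil in $|K_X|$ is a map of degree $2g-2$ to $\mathbb P^1$, and if its branching is simple then by Riemann--Hurwitz its reduced members form a sphere with $6g-6$ punctures, whose fundamental group is free of rank $6g-7$. The monodromy sees such a loop only through the braid that the $2g-2$ zeros trace on $X$. Canonical divisors have codimension $g-1$ among all configurations of $2g-2$ points, and nothing in the definitions forces a null-homotopy among configurations to be realized among canonical divisors. Example~\ref{ex:fail} is a small model in which this fails and the resulting kernel does contain a free group of rank $2$. The content of Theorem~\ref{thm:main} is that with $g+2$ simple zeros there is enough room.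

Section~\ref{sec:prongs} treats prongs and rotation. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to a statement about configuration spaces and lays out the plan of the proof, and Section~\ref{sec:elliptic} shows the mechanism on an elliptic curve. After the tools are recalled in Section~\ref{sec:tools}, the proof occupies Sections~\ref{sec:good}--\ref{sec:global}.

\medskip
\noindent\textbf{Conventions.} Whether a map of path connected spaces is injective or surjective on $\pi_1$ does not depend on base points or on the map within its homotopy class, so we omit base points when only such properties matter. Dimensions and codimensions are complex unless said otherwise. A property holds for a \emph{general} point of an irreducible variety if it holds outside a proper closed algebraic subset. On a curve $X$ we write line bundles additively, $K=K_X$, $h^i(D)=\dim H^i(X,\mathcal O(D))$, and $|L|$ is the projective space of effective divisors in the class $L$.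

\section{Prongs and the rotation loop}\label{sec:prongs}

In this section $\underline k$ is arbitrary; note that $g\ge2$. We use two textbook facts.
\begin{itemize}
\item[(R)] An automorphism of a compact Riemann surface of genus $\ge2$ that is isotopic to the identity is the identity.
\item[(C)] The kernel of $\mathrm{Mod}(\tilde\Sigma)\to\mathrm{PMod}(\Sigma,\mathcal Z)$ is free abelian, with basis the Dehn twists about curves parallel to $\partial_1,\dots,\partial_n$.
\end{itemize}
Let $\mathcal N=\ker\big(\mathrm{Mod}_{pr}(\tilde\Sigma)\to\mathrm{PMod}(\Sigma,\mathcal Z)\big)$. Choose disjoint collars $[0,1]\times\mathbb R/(k_i+1)\mathbb Z$ of the $\partial_i$, with $\partial_i$ at $u=0$ and the prongs at the integer values of $\alpha$. The \emph{fractional twist} $\tau_i$ is $(u,\alpha)\mapsto(u,\alpha-(1-u))$ on the $i$-th collar and the identity elsewhere. It moves the prongs of $\partial_i$ by one step. After collapsing $\partial_i$, the maps $(u,\alpha)\mapsto(u,\alpha-t(1-u))$ are an isotopy rel $\mathcal Z$ to the identity, so $\tau_i\in\mathcal N$. The power $d_i=\tau_i^{k_i+1}$ is a Dehn twist about a curve parallel to $\partial_i$, or its inverse.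

\begin{lemma}\label{lem:N}
For any choice of such collars, $\mathcal N$ is free abelian with basis $\tau_1,\dots,\tau_n$.
\end{lemma}

\begin{proof}
The $\tau_i$ commute, having disjoint supports. An element of $\mathcal N$ permutes the prongs of each $\partial_i$ cyclically, so after multiplication by powers of the $\tau_i$ it fixes all prongs and lies in the kernel described in (C), which is generated by the $d_i$. Hence the $\tau_i$ generate $\mathcal N$. If $\prod\tau_i^{c_i}=1$, raise to the power $\lambda=\operatorname{lcm}_i(k_i+1)$ to get $\prod d_i^{\,c_i\lambda/(k_i+1)}=1$; by (C) all $c_i$ vanish.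
\end{proof}

\begin{lemma}\label{lem:cover}
Collapsing boundary circles defines a normal covering $\mathcal T^{pr}(\underline k)\to\mathcal T^{lab}(\underline k)$ with deck group $\mathcal N$.
\end{lemma}

\begin{proof}
The action of $\mathcal N$ is properly discontinuous, and it is free. Indeed, if $h\in\mathcal N$ fixes $(X,\omega,\tilde\phi)$, there is a translation automorphism $\psi$ of $(X,\omega)$ whose blow-up composed with $\tilde\phi$ is isotopic to $\tilde\phi h$. After collapsing, $h$ becomes isotopic to the identity, so $\psi$ is isotopic to the identity, so $\psi=\mathrm{id}$ by (R). Then $\tilde\phi h$ is isotopic to $\tilde\phi$, that is, $h=1$.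

The fibers of the collapsing map are the $\mathcal N$-orbits: if two pronged markings $\tilde\phi,\tilde\phi'$ of a surface collapse to isotopic markings, then $\tilde\phi^{-1}\tilde\phi'$ represents an element of $\mathcal N$, and conversely. The map is onto: given a marking $\phi$, pick any pronged marking $\tilde\phi_0$ of the same surface, with collapse $\phi_0$; the class of $\phi_0^{-1}\phi$ in $\mathrm{PMod}(\Sigma,\mathcal Z)$ lifts to some $h\in\mathrm{Mod}_{pr}(\tilde\Sigma)$, and $\tilde\phi_0h$ collapses to the class of $\phi$.
\end{proof}

Let $\hat T$ be a component of $\mathcal T^{pr}(\underline k)$ and $T$ the component of $\mathcal T^{lab}(\underline k)$ below it. Lifting a loop of $T$ to $\hat T$ and recording the deck transformation that relates its endpoints gives an exact sequence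
\begin{equation}\label{eq:seq}
1\to\pi_1(\hat T)\to\pi_1(T)\to\mathcal N\cong\mathbb Z^n .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:prongs}]
Let $\hat T$ be the component through $\hat t_0$, so $\pi_1(\hat T)=\ker\hat\rho_{\mathcal C}$. The component $T$ below it lies over $\tilde{\mathcal C}$, as does the component through $\tilde t_0$. The components over $\tilde{\mathcal C}$ are permuted transitively by $\mathrm{PMod}(\Sigma,\mathcal Z)$, so $\pi_1(T)\cong\ker\tilde\rho_{\mathcal C}$ and \eqref{eq:seq} is the required sequence.

A free group of rank $2$ in $\ker\hat\rho_{\mathcal C}$ is one in $\ker\tilde\rho_{\mathcal C}$. Conversely, let $a,b\in\ker\tilde\rho_{\mathcal C}$ generate a free group of rank $2$. Then $u=aba^{-1}b^{-1}$ and $w=aua^{-1}$ map to $0$ in $\mathbb Z^n$, so they lie in $\ker\hat\rho_{\mathcal C}$. They do not commute, since the reduced word for $uw$ begins with $ab$ and that for $wu$ begins with $aa$. A subgroup of a free group is free, so $\langle u,w\rangle$ is free of rank $2$.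
\end{proof}

\begin{lemma}\label{lem:rot}
The image in $\mathcal N$ of the loop $\mathrm{rot}:\theta\mapsto(X,e^{i\theta}\omega,\phi)$ under \eqref{eq:seq} has infinite order. Consequently, if $\pi_1(T)=\langle\mathrm{rot}\rangle$, then $\pi_1(T)\cong\mathbb Z$ and $\pi_1(\hat T)=1$.
\end{lemma}

\begin{proof}
Polar coordinates of the flat metric near the $i$-th zero give a collar $[0,1]\times\mathbb R/2\pi(k_i+1)\mathbb Z$ in $\mathrm{Bl}(X,\omega)$, with the boundary at $u=0$ and $\alpha$ the angle measured by $\omega$. A direction of $\omega$-angle $\alpha$ has $e^{i\theta}\omega$-angle $\alpha+\theta$, so the horizontal prongs of $e^{i\theta}\omega$ sit at $\alpha\in-\theta+2\pi\mathbb Z$. Let $R_\theta(u,\alpha)=(u,\alpha-(1-u)\theta)$ on the collars and $R_\theta=\mathrm{id}$ elsewhere. Then $R_\theta$ carries the prongs of $\omega$ to those of $e^{i\theta}\omega$, and its collapse is isotopic to the identity rel zeros through the collapses of the $R_{t\theta}$. So if $\tilde\phi$ is a pronged marking over $\phi$, the path $\theta\mapsto(X,e^{i\theta}\omega,R_\theta\tilde\phi)$ lifts $\mathrm{rot}$. It ends at $R_{2\pi}\tilde\phi=\tilde\phi\circ(\tilde\phi^{-1}R_{2\pi}\tilde\phi)$.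 Define the $\tau_i$ by the collars pulled back by $\tilde\phi$, with $\alpha$ divided by $2\pi$. Then $\tilde\phi^{-1}R_{2\pi}\tilde\phi=\tau_1\cdots\tau_n$, which has infinite order by Lemma~\ref{lem:N}. If $\mathrm{rot}$ generates $\pi_1(T)$, the map $\pi_1(T)\to\mathcal N$ is therefore injective with infinite cyclic image, and its kernel $\pi_1(\hat T)$ is trivial.
\end{proof}

\section{Reduction to configuration spaces}\label{sec:reduction}

From now on the hypothesis of Theorem~\ref{thm:main} is in force. Let $s\ge g+2$ be the number of $k_i$ equal to $1$, put $m=n-s$, and reorder so that $k_{m+1}=\dots=k_n=1$. Put $e=k_1+\dots+k_m$. Then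
\[
s=2g-2-e,\qquad 0\le e\le g-4 .
\]
For a curve with marked points $z=(z_1,\dots,z_m)$ let $Z=\sum_{i\le m}k_iz_i$, a divisor of degree $e$. A reader who wants only the counterexample $\mathcal H(1^{2g-2})$ may take $m=e=0$ and $Z=0$ throughout.

Hyperelliptic components occur only in $\mathcal H(2g-2)$ and $\mathcal H(g-1,g-1)$ \cite{KZ}, and here $n\ge s\ge6$. So all components of $\mathcal H(\underline k)$ are non-hyperelliptic. By Lemma~\ref{lem:rot} it remains to show that $\mathrm{rot}$ generates $\pi_1(T)$ for every component $T$ of $\mathcal T^{lab}(\underline k)$.

Let $\mathrm{Teich}_{g,\nu}$ be the Teichm\"uller space of marked curves of genus $g$ with $\nu$ labeled points. It is a contractible complex manifold of dimension $3g-3+\nu$, on which the pure mapping class group $\mathrm{PMod}_{g,\nu}$ acts properly discontinuously. It carries a universal curve and the \emph{Hodge bundle}, with fiber $H^0(X,K)$. We use the following theorem of Masur and Veech.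
\begin{itemize}
\item[(MV)] Let $\kappa_1,\dots,\kappa_\nu\ge1$ have sum $2g-2$. The set of $(X,z_1,\dots,z_\nu,[\phi],\omega)$ with $\operatorname{div}\omega=\sum\kappa_iz_i$ is a complex submanifold, of pure dimension $2g+\nu-1$, of the Hodge bundle over $\mathrm{Teich}_{g,\nu}$. It is the manifold $\mathcal T^{lab}(\kappa_1,\dots,\kappa_\nu)$.
\end{itemize}

The marking at the simple zeros is hard to handle with algebraic geometry, while the set of simple zeros is just a member of the linear system $|K-Z|$. We therefore forget the marking at the simple zeros and keep it elsewhere. For a surface $Y$ let $\mathrm{Conf}_s(Y)$ be the space of unordered sets of $s$ distinct points. Let $\mathcal S\to\mathrm{Teich}_{g,m}$ be the fiber bundle with fiber $\mathrm{Conf}_s(X\setminus z)$ over $(X,z)$, formed from the universal curve. The base is contractible, so each fiber inclusion induces an isomorphism $\pi_1(\mathrm{Conf}_s(X\setminus z))\cong\pi_1(\mathcal S)$.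

\begin{lemma}\label{lem:teichcover}
The map $\mathrm{Teich}_{g,n}\to\mathcal S$ that forgets the marking at the last $s$ points, and their labels, is a covering.
\end{lemma}

\begin{proof}
Let $\mathcal G=\ker(\mathrm{PMod}_{g,n}\to\mathrm{PMod}_{g,m})$. It acts freely on $\mathrm{Teich}_{g,n}$: an element fixing a point is realized by an automorphism of $X$ that is isotopic to the identity, hence trivial by (R). Let $\mathcal S^{ord}\to\mathcal S$ be the finite covering of ordered configurations. We claim $\mathrm{Teich}_{g,n}/\mathcal G=\mathcal S^{ord}$. Given a marking $\phi$ of $(X,z_1,\dots,z_m)$ and $s$ further points, push the points $\phi(\zeta_{m+1}),\dots,\phi(\zeta_n)$ to the given ones by an isotopy fixing the $z_i$; this is possible because ordered configuration spaces of the connected surface $X\setminus z$ are connected. So $\mathrm{Teich}_{g,n}\to\mathcal S^{ord}$ is onto. If two markings $\phi,\phi'$ of the same $n$-pointed curve are isotopic rel $\zeta_1,\dots,\zeta_m$, then $\phi^{-1}\phi'$ represents an element of $\mathcal G$. So $\mathrm{Teich}_{g,n}/\mathcal G\to\mathcal S^{ord}$ is a holomorphic bijection of manifolds of the same dimension, hence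 a biholomorphism.
\end{proof}

In the Hodge bundle pulled back to $\mathcal S$, and in its projectivization, consider
\[
\Omega=\{(X,z,D,\omega):\operatorname{div}\omega=Z+D\},\qquad U=\Omega/\mathbb C^* .
\]
The preimage of $\Omega$ in the Hodge bundle over $\mathrm{Teich}_{g,n}$ is $\mathcal T^{lab}(\underline k)$. By Lemma~\ref{lem:teichcover} and (MV), $\mathcal T^{lab}(\underline k)\to\Omega$ is a covering, $\Omega$ is a complex manifold, $\Omega\to U$ is a principal $\mathbb C^*$-bundle, and $U$ is a complex manifold of pure dimension $2g-2+n=2g-2+m+s$. Let $p:U\to\mathrm{Teich}_{g,m}$ be the projection. A form is determined up to scale by its divisor, so $[\omega]\mapsto\operatorname{div}\omega-Z$ identifies the fiber of $p$ over $(X,z)$ with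
\[
F_{K-Z}=\{D\in|K-Z|:\ D\text{ is reduced and contains no }z_i\}\subset\mathrm{Conf}_s(X\setminus z).
\]

\begin{theorem}\label{thm:inj}
The manifold $U$ is connected and $\pi_1(U)\to\pi_1(\mathcal S)$ is injective.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:inj}]
Let $T$ be a component of $\mathcal T^{lab}(\underline k)$. The composite $T\to\Omega\to U\to\mathcal S$ equals $T\to\mathrm{Teich}_{g,n}\to\mathcal S$, which passes through a contractible space. So $\pi_1(T)$ has trivial image in $\pi_1(\mathcal S)$, and by Theorem~\ref{thm:inj} trivial image in $\pi_1(U)$. Since $T\to\Omega$ is a covering, $\pi_1(T)$ is a subgroup of $\ker(\pi_1(\Omega)\to\pi_1(U))$. This kernel is the image of $\pi_1(\mathbb C^*)$, generated by the loop $\theta\mapsto e^{i\theta}\omega$, which is the image of the closed loop $\mathrm{rot}$ in $T$. Hence $\pi_1(T)=\langle\mathrm{rot}\rangle$, and Lemma~\ref{lem:rot} gives (i) and (ii).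
\end{proof}

The proof of Theorem~\ref{thm:inj} rests on the commutative square
\begin{equation}\label{eq:square}
\begin{array}{ccc}
\pi_1(F_{K-Z}) & \longrightarrow & \pi_1(\mathrm{Conf}_s(X\setminus z))\\[2pt]
\big\downarrow & & \big\downarrow{\scriptstyle\cong}\\[2pt]
\pi_1(U) & \longrightarrow & \pi_1(\mathcal S).
\end{array}
\end{equation}
For a general pointed curve $(X,z)$ we show that the left arrow is onto and the top arrow is injective; then the bottom arrow is injective. The left arrow is the subject of Section~\ref{sec:global}. The top arrow is the heart of the matter and is treated in two stages. For a general line bundle $L$ of degree $s$, the reduced members of $|L|$ form a general fiber of the Abel--Jacobi map on $\mathrm{Conf}_s(X\setminus z)$, and injectivity comes from the asphericity of the target torus (Sections~\ref{sec:good} and~\ref{sec:general}). The bundle $K-Z$ is not general: it is special, and its linear system is larger than the nearby ones. Section~\ref{sec:special} transfers injectivity to it along a family of planes, under two conditions on $(X,z)$ that Section~\ref{sec:dim} shows to be generic.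

\section{A model: configurations on an elliptic curve}\label{sec:elliptic}

Let $X$ be a complex torus of dimension one with origin $o$, and write divisors as $[x_1]+\dots+[x_s]$. By Abel's theorem two effective divisors of degree $s$ are linearly equivalent if and only if they have the same sum in $X$. So the fibers of the sum map $f:\mathrm{Sym}^sX\to X$ are the linear systems $|L|\cong\mathbb P^{s-1}$, $L\in X$. Let $E$ be $\mathrm{Conf}_s(X)$ or $\mathrm{Conf}_s(X\setminus o)$, and $F_L=E\cap|L|$. We ask whether $\pi_1(F_L)\to\pi_1(E)$ is injective. Here $g=1$, and the bound $s\ge g+2$ reads $s\ge3$.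

\begin{example}[no puncture: the idea]\label{ex:bundle}
Let $E=\mathrm{Conf}_s(X)$. Translating a configuration by $a\in X$ changes its sum by $sa$. For $L'$ near $L$ let $a(L')$ be the solution of $s\,a=L'-L$ near $o$; translation by $a(L')$ carries $F_L$ to $F_{L'}$. So $f:E\to X$ is a fiber bundle, and in the exact sequence $\pi_2(X)\to\pi_1(F_L)\to\pi_1(E)$ the first term vanishes. The map is injective.
\end{example}

\begin{example}[one puncture, $s=3$: the difficulty and its remedy]\label{ex:remedy}
Let $E=\mathrm{Conf}_3(X\setminus o)$. From the plane $|L|$ we remove the curve of nonreduced divisors $2[x]+[L-2x]$, which is homeomorphic to $X$, and the line of divisors containing $o$. They meet in the points $[o]+2[x]$ with $2x=L$, four in number, and in $2[o]+[L]$. These five points are distinct unless $L=o$, when two of them coincide. Additivity of the Euler characteristic gives $\chi(F_L)=3-(0+2-5)=6$ for $L\ne o$ and $\chi(F_o)=3-(0+2-4)=5$. So $f:E\to X$ is not a fiber bundle, and the argument of Example~\ref{ex:bundle} is not available.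

Something weaker survives. Embed $X$ as a plane cubic by $|L_0|$, for any $L_0$, including $L_0=o$. A line $\Lambda\subset|L_0|$ is the projection from a point of that plane. Choose the point off the cubic, off the nine flex tangents, and off the tangent lines through $o$. Then $\Lambda$ is a map $X\to\mathbb P^1$ of degree $3$ with six distinct branch points, none equal to the image of $o$, and $\Lambda\cap E$ is a sphere with seven punctures. These seven points stay distinct when $L_0$ and $\Lambda$ move slightly, so over a small disc $N$ around $L_0$ the space $E_N=E\cap f^{-1}(N)$ contains a product $N\times(\Lambda\cap E)$. By Zariski's theorem, (F3) below, the punctured lines carry all of $\pi_1(F_L)$. So the monodromy around $L_0$ of the bundle over $N\setminus\{L_0\}$ acts trivially on $\pi_1(F_L)$, and filling in the fiber over $L_0$ kills only a loop around that fiber. The result is $\pi_1(F_L)\cong\pi_1(E_N)$ for $L\in N\setminus\{L_0\}$. The fibers change, but the groups $\pi_1(E_N)$ do not, and this replaces local triviality. Lemma~\ref{lem:local} and Proposition~\ref{prop:general} carry this out in general.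
\end{example}

\begin{example}[one puncture, $s=2$: failure]\label{ex:fail}
Let $E=\mathrm{Conf}_2(X\setminus o)$. For $L\ne o$, $F_L$ is the line $|L|$ minus the four points $2[x]$, $2x=L$, and the point $[o]+[L]$; its fundamental group is free of rank $4$. As $L\to o$ two punctures collide at $2[o]$, and there is no smaller line to which one could retreat. Let $w$ be the flat coordinate at $o$ and encode $[x_1]+[x_2]$ near $2[o]$ by $(w-x_1)(w-x_2)=w^2+aw+b$, so $f=-a$. For small $\epsilon$ the set
\[
\mathcal D=\{|a|<\epsilon,\ |b|<\epsilon^2,\ b(a^2-4b)\ne0\}
\]
is open in $E$. Fix $0<|a_0|<\epsilon$ and $L=-a_0$. Then $\mathcal D\cap F_L$ is the disc $|b|<\epsilon^2$ punctured at $0$ and $a_0^2/4$. Its fundamental group is free on loops $\alpha,\beta$ around the punctures with $\alpha\beta$ the circle $|b|=|b_0|$, where $|a_0|^2/4<|b_0|<\epsilon^2$, and it is a free factor of $\pi_1(F_L)$. The circle acts on $\mathcal D$ by $(e^{i\theta}a,e^{2i\theta}b)$, so the orbit of $(a_0,b_0)$ is central in $\pi_1(\mathcal D)$. The loops $(te^{i\theta}a_0,e^{2i\theta}b_0)$ and then $(ta_0,e^{2i\theta}b_0)$, $t\in[0,1]$, stay in $\mathcal D$ and deform this orbit to $(\alpha\beta)^2$.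 Hence the nontrivial commutator $[\alpha,(\alpha\beta)^2]$ dies in $\pi_1(E)$. The kernel of $\pi_1(F_L)\to\pi_1(E)$ is then a nontrivial normal subgroup of a non-abelian free group. It is not cyclic: if $\langle u\rangle$ were normal, the cyclic centralizer of $u$ would contain the squares of all elements. Being free and not cyclic, it contains a free group of rank $2$.
\end{example}

\section{Tools}\label{sec:tools}

Let $V$ be a closed analytic subset of a complex manifold $Y$, with irreducible components $V_j$. The sets $V_j^*=(V_j)_{reg}\setminus\bigcup_{i\ne j}V_i$ are the connected components of the regular locus $V_{reg}$. If $V_j$ has codimension $1$ and $y\in V_j^*$, take a coordinate neighborhood $N$ of $y$, a product of balls in which $V$ is a coordinate hyperplane. Then $\pi_1(N\setminus V)\cong\mathbb Z$, generated by the boundary of a small disc transverse to $V$. A \emph{meridian} of $V_j$ at $y$ is the image of such a generator in $\pi_1(Y\setminus V)$, transported to the base point along any path in $Y\setminus V$.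

A \emph{Whitney stratification} of a manifold is a locally finite partition into locally closed submanifolds such that, for strata $S\ne S'$, points $y_k\in S$ and $y'_k\in S'$ both converging to $y\in S$ with $T_{y'_k}S'\to\tau$, one has (a) $\tau\supset T_yS$, and (b) $\tau$ contains every limit of the secant lines $\overline{y_ky'_k}$. The product of a Whitney stratification with a manifold is one, and so is the preimage under a smooth map transverse to all strata.

\begin{itemize}
\item[(F1)] Let $Y$ be a connected complex manifold and $V\subsetneq Y$ closed analytic. Then $Y\setminus V$ is connected, and $\pi_1(Y\setminus V)\to\pi_1(Y)$ is onto with kernel normally generated by the meridians of the components $V_j$ of codimension $1$. The meridians of one $V_j$, at all points of $V_j^*$, form one conjugacy class up to inversion. If $V$ has codimension $\ge2$ the map is an isomorphism.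
\item[(F2)] (Verdier \cite[Cor.~5.1]{Verdier}.) A morphism of complex algebraic varieties is a topologically locally trivial fibration over a dense Zariski open subset of the target.
\item[(F3)] (Zariski \cite{Zariski}; Hamm--L\^e \cite{HammLe}.) Let $V\subset\mathbb P^d$, $d\ge2$, be a hypersurface. For a general line $\Lambda$, $\pi_1(\Lambda\setminus V)\to\pi_1(\mathbb P^d\setminus V)$ is onto. For a general plane $\Pi$, $\pi_1(\Pi\setminus V)\to\pi_1(\mathbb P^d\setminus V)$ is an isomorphism.
\item[(F4)] (Thom's first isotopy lemma.) Let $\pi:\mathcal Y\to\mathcal B$ be a proper smooth map of manifolds and let $\mathcal Y$ be Whitney stratified so that $\pi$ restricts to a submersion on each stratum. Then $\pi$ is locally trivial, by homeomorphisms that preserve the strata.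
\item[(F5)] (Bertini--Kleiman.) A general linear subspace of $\mathbb P^d$ of given dimension $q$ is transverse to a given smooth locally closed subvariety. It misses a given subvariety of codimension $>q$.
\item[(F6)] (Nerve theorem.) If all nonempty finite intersections of members of an open cover of a paracompact space are contractible, the space is homotopy equivalent to the nerve of the cover.
\item[(F7)] If $V\subset\mathbb C^g$ is closed analytic of codimension $\ge2$, then $\mathbb C^g\setminus V$ is $2$-connected. (The set $V$ is a countable union of submanifolds of real codimension $\ge4$, so a disc of real dimension $\le3$ with boundary off $V$ can be pushed off $V$ rel boundary.)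
\end{itemize}

We also use two elementary facts. An open surjective map with connected fibers and connected target has connected source. A constructible set (a finite union of Zariski locally closed sets) has constructible image under a morphism, and its classical and Zariski closures agree; so a constructible set that is classically open is Zariski open.

\section{The discriminant and good linear subspaces}\label{sec:good}

In Sections~\ref{sec:good}--\ref{sec:special} we fix a curve $X$ of genus $g$ with distinct points $z_1,\dots,z_m$. Let $A=\mathrm{Pic}^s(X)$, a complex torus of dimension $g$, and let $f:\mathrm{Sym}^sX\to A$, $D\mapsto\mathcal O(D)$, be the Abel--Jacobi map. The symmetric product is a smooth projective variety of dimension $s$, and $f^{-1}(L)=|L|$.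

\subsection{Strata of divisors}
Write $D\in\mathrm{Sym}^sX$ as
\[
D=\sum_{i=1}^ma_iz_i+\sum_{j=1}^{\ell}m_jx_j,\qquad a_i\ge0,\ m_j\ge1,
\]
with the $x_j$ distinct and not among the $z_i$. Put $D^\circ=\sum_jx_j$ and $c(D)=\deg(D-D^\circ)=s-\ell$. Fixing $(a_i)$ and the multiset $\{m_j\}$ defines a \emph{stratum} $S$. There are finitely many. Each is smooth and irreducible of dimension $\ell$, hence of codimension $c=c(S)$, and its closure is the image of $X^\ell$ under $(x_j)\mapsto\sum a_iz_i+\sum m_jx_j$. The set $\Delta^{(q)}=\{c\ge q\}$ is the union of these images over all types with $\ell\le s-q$, so it is closed of dimension $\le s-q$. The \emph{discriminant} $\Delta=\Delta^{(1)}$ is the hypersurface of divisors that are nonreduced or contain some $z_i$. Put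
\[
E=\mathrm{Sym}^sX\setminus\Delta=\mathrm{Conf}_s(X\setminus z),\qquad F_L=|L|\setminus\Delta=E\cap f^{-1}(L).
\]

\begin{lemma}\label{lem:whitney}
The strata with $c\le2$ form a Whitney stratification of $\mathrm{Sym}^sX\setminus\Delta^{(3)}$.
\end{lemma}

\begin{proof}
Choose local coordinates $w$ centered at the points of $D$. A divisor near $D$ is a collection of monic polynomials, of degree $a_i$ near $z_i$ and $m_j$ near $x_j$, given by their coefficients. Near $x_j$, translating all roots does not change the type, so we may split off the sum of the roots as a free coordinate. Thus near $D$ the stratified space is $\mathbb C^\ell\times\mathbb C^c$, with $c=\sum a_i+\sum(m_j-1)$, the strata are products with $\mathbb C^\ell$, and the stratum of $D$ is $\mathbb C^\ell\times0$. For $c=1$ the transverse slice is $w+b$ at some $z_i$ or $w^2+b$ at some $x_j$, and $\Delta$ is $b=0$. For $c=2$ there are three cases: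
\begin{itemize}
\item some $m_j=3$: the slice is $w^3+aw+b$ and $\Delta$ is the cusp $4a^3+27b^2=0$;
\item some $a_i=2$: the slice is $w^2+aw+b$ and $\Delta$ is the tacnode $b(a^2-4b)=0$;
\item two independent degenerations with $c=1$: $\Delta$ is the node $ab=0$.
\end{itemize}
In each case the points of the curve other than the origin have $c=1$. Along a branch $t\mapsto t^\nu v+O(t^{\nu+1})$, $v\neq0$, of a complex curve germ, both the tangent line and the secant line to the origin converge to $\mathbb Cv$, so the partition of the slice into the origin, the rest of the curve and the complement is Whitney. Taking the product with $\mathbb C^\ell$ finishes the proof.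
\end{proof}

\subsection{Good lines and planes}
Theorem (F3) concerns general lines and planes in one projective space. We need lines and planes that can be followed while the linear system varies, so we need an explicit open condition.

\begin{definition}
Let $q\in\{1,2\}$. A linear subspace $\Lambda\cong\mathbb P^q$ of some $|L|$ is \emph{good} if $\Lambda\cap\Delta^{(q+1)}=\emptyset$ and the inclusion $\Lambda\hookrightarrow\mathrm{Sym}^sX$ is transverse to all strata with $c\le q$.
\end{definition}

If $\Lambda\subset|L|$ is good, each $\Lambda\cap S$ with $c(S)\ge1$ has positive codimension in $\Lambda$, so $\Lambda\not\subset\Delta$. Then $|L|\cap\Delta$ is a hypersurface in $|L|$ (it is nonempty because a nonconstant map $X\to\mathbb P^1$ ramifies), and $F_L$ and $\Lambda\setminus\Delta$ are nonempty and connected by (F1).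

\begin{lemma}\label{lem:family}
Let $\mathcal Y\to\mathcal B$ be a smooth $\mathbb P^q$-bundle over a manifold and $\mathrm{ev}:\mathcal Y\to\mathrm{Sym}^sX$ a smooth map that embeds each fiber $\mathcal Y_t$ as a linear subspace $\Lambda_t$ of some $|L_t|$. Let $\mathcal B^{g}$ be the set of $t$ with $\Lambda_t$ good.
\begin{enumerate}
\item[(i)] $\mathcal B^g$ is open.
\item[(ii)] Over $\mathcal B^g$, the spaces $\Lambda_t\setminus\Delta$ form a locally trivial bundle $\mathcal Y\setminus\mathrm{ev}^{-1}(\Delta)$.
\item[(iii)] Let $t_0,t_1$ be joined by a path in $\mathcal B^g$, and let $E_1\subset E$ contain $\Lambda_t\setminus\Delta$ for all $t$ on the path. If $\pi_1(\Lambda_{t}\setminus\Delta)\to\pi_1(E_1)$ is injective, or surjective, for $t=t_1$, then so it is for $t=t_0$.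
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Suppose $t_k\to t\in\mathcal B^g$ and goodness of $\Lambda_{t_k}$ fails at $y_k\in\mathcal Y_{t_k}$. By compactness of the fibers we may assume $y_k\to y\in\mathcal Y_t$. Since $\Delta^{(q+1)}$ is closed and does not contain $\mathrm{ev}(y)$, we may assume that all $\mathrm{ev}(y_k)$ lie in one stratum $S'$ with $c\le q$, that transversality to $S'$ fails at $y_k$, and that $T_{\mathrm{ev}(y_k)}S'$ converges to some $\tau$. Let $S$ be the stratum of $\mathrm{ev}(y)$. Then $\tau\supset T_{\mathrm{ev}(y)}S$, by continuity if $S=S'$ and by Whitney's condition (a) otherwise. So $T_{\mathrm{ev}(y)}\Lambda_t+\tau$ is the whole tangent space. The spaces $T_{\mathrm{ev}(y_k)}\Lambda_{t_k}$ converge to $T_{\mathrm{ev}(y)}\Lambda_t$, and spanning is an open condition on pairs of subspaces, so transversality holds at $y_k$ for large $k$, a contradiction.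

(ii) Over $\mathcal B^g$ the map $\mathrm{ev}$ avoids $\Delta^{(3)}$ and is transverse to the strata, so their preimages form a Whitney stratification. Each $\mathrm{ev}^{-1}(S)$ submerses onto $\mathcal B^g$: lift a tangent vector of the base to $T_y\mathcal Y$, and subtract a vertical vector with the same image in the normal space of $S$, which exists because $T\Lambda_t$ maps onto that normal space. The projection is proper, so (F4) applies.

(iii) The bundle in (ii), pulled back to $[0,1]$, is a product $[0,1]\times Q$. Composing with $\mathrm{ev}$ gives a homotopy $[0,1]\times Q\to E_1$ whose ends are homeomorphisms onto $\Lambda_{t_0}\setminus\Delta$ and $\Lambda_{t_1}\setminus\Delta$ followed by the inclusions.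
\end{proof}

\begin{lemma}\label{lem:zariski}
Let $\dim|L|\ge2$. The good lines in $|L|$ form a Zariski open subset of the Grassmannian, and so do the good planes. If $\Lambda\subset|L|$ is a good line, $\pi_1(\Lambda\setminus\Delta)\to\pi_1(F_L)$ is onto. If $\Pi\subset|L|$ is a good plane, $\pi_1(\Pi\setminus\Delta)\to\pi_1(F_L)$ is an isomorphism.
\end{lemma}

\begin{proof}
The pairs $(\Lambda,D)$, $D\in\Lambda$, at which goodness fails form a constructible set, so the set of good subspaces is constructible. It is classically open by Lemma~\ref{lem:family}(i), applied to the tautological family, hence Zariski open. If it is nonempty, it is dense and path connected, so it contains a subspace to which (F3) applies. Lemma~\ref{lem:family}(iii) with $E_1=F_L$ extends the conclusion to all good subspaces.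
\end{proof}

\subsection{Transversality of linear systems}
A general subspace of $|L|$ can be good only if $|L|$ itself meets the strata well. This is decided by a comparison of two numbers.

\begin{lemma}\label{lem:transverse}
Let $D\in|L|$ lie in the stratum $S$.
\begin{enumerate}
\item[(i)] $f$ is a submersion at $D$ if and only if $h^1(D)=0$.
\item[(ii)] $|L|$ is transverse to $S$ at $D$ if and only if $h^0(K-D^\circ)=h^0(K-D)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Recall that $T_D\mathrm{Sym}^sX=H^0(\mathcal O(D)/\mathcal O)$, the space of principal parts with poles bounded by $D$: a deformation $\varphi+\epsilon\varphi'$ of a local equation $\varphi$ of $D$ corresponds to the principal part of $\varphi'/\varphi$. Also $T_LA=H^1(\mathcal O)$, and $df$ is, up to sign, the connecting map in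
\[
0\to\mathbb C\to H^0(\mathcal O(D))\to H^0(\mathcal O(D)/\mathcal O)\to H^1(\mathcal O)\to H^1(\mathcal O(D))\to0 .
\]
This gives (i). The kernel of $df$ contains $T_D|L|$ and has dimension $h^0(D)-1=\dim|L|$, so $T_D|L|=\ker df$.

Moving $x_j$ changes the local equation $w^{m_j}$ to $(w-\epsilon\beta)^{m_j}=w^{m_j}-\epsilon m_j\beta w^{m_j-1}+\cdots$, which gives the principal part $-m_j\beta/w$. So $T_DS=H^0(\mathcal O(D^\circ)/\mathcal O)$, and the same sequence for $D^\circ$ gives $T_D|L|\cap T_DS=H^0(\mathcal O(D^\circ))/\mathbb C$. By Riemann--Roch this has dimension $\ell-g+h^0(K-D^\circ)$. Transversality means that this dimension equals $\dim|L|+\ell-s=\ell-g+h^0(K-D)$.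
\end{proof}

\begin{remark}\label{rem:twostep}
Suppose $|L|$ is transverse to all strata with $c\le q$ and $|L|\cap\Delta^{(q+1)}$ has codimension $>q$ in $|L|$. Then a general $\Lambda\cong\mathbb P^q$ in $|L|$ is good. Indeed, the sets $|L|\cap S$, $c\le q$, are smooth, with tangent space $T|L|\cap TS$. By (F5) a general $\Lambda$ misses $\Delta^{(q+1)}$ and satisfies $T\Lambda+(T|L|\cap TS)=T|L|$, so $T\Lambda+TS$ contains $T|L|+TS$, which is everything.
\end{remark}

Let $W=\{L\in A:h^1(L)>0\}$. By Serre duality $W=\{K-P:P\ge0,\ \deg P=e\}$, which is closed of dimension $\le e$. Over $A\setminus W$ the spaces $H^0(L)$ form a vector bundle of rank $s-g+1$, so $f$ is a $\mathbb P^{s-g}$-bundle there, with $s-g\ge2$.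

The set of $L$ without good lines must be removed from $A$. To keep the universal cover of what remains $2$-connected we need this set to have codimension at least $2$.

\begin{lemma}\label{lem:B}
There is a closed algebraic subset $B\subset A$ of codimension $\ge2$, containing $W$, such that for $L\notin B$ a general line in $|L|$ is good.
\end{lemma}

\begin{proof}
We remove the failures of the two hypotheses of Remark~\ref{rem:twostep} with $q=1$.

Let $B_1=\{K-P+x:P\ge0,\ \deg P=e+1,\ x\in X\}$. It is the image of $\mathrm{Sym}^{e+1}X\times X$, so it is closed of dimension $\le e+2\le g-2$, and it contains $W$ since $K-P=K-(P+x)+x$. Let $L\notin B_1$ and $D\in|L|$ with $c(D)=1$, so $D=D^\circ+x$ for a point $x$. If $h^0(K-D^\circ)>0$, then $K-D^\circ\sim P\ge0$ with $\deg P=2g-2-(s-1)=e+1$, and $L=K-P+x\in B_1$, which is false. So $h^0(K-D^\circ)=0=h^0(K-D)$, and $|L|$ is transverse to the strata with $c=1$ by Lemma~\ref{lem:transverse}.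

Let $B_2=\{L:\dim(|L|\cap\Delta^{(2)})\ge s-g-1\}$, which is closed because fiber dimension of the proper map $f|_{\Delta^{(2)}}$ is upper semicontinuous on the target. Suppose $B_2$ has an irreducible component $B'$ of dimension $\ge g-1$. The set $\Delta^{(2)}$ is a finite union of closures $\bar S$ of strata with $c\ge2$, so $B'$ is a finite union of the closed sets $\{L\in B':\dim(|L|\cap\bar S)\ge s-g-1\}$, and one of them is all of $B'$. For this $S$,
\[
s-2\ \le\ \dim B'+s-g-1\ \le\ \dim(\bar S\cap f^{-1}B')\ \le\ \dim\bar S=s-c\ \le\ s-2 .
\]
So $c=2$, $\dim B'=g-1$, and $\bar S\subset f^{-1}B'$ because $\bar S$ is irreducible. Thus $f(\bar S)\ne A$. But $f(\bar S)$ is the image of the map $X^{s-2}\to A$, $(x_j)\mapsto\mathcal O(\sum a_iz_i+\sum m_jx_j)$. Its differential has image spanned by the functionals $\omega\mapsto m_j\,\omega(x_j)$ on $H^0(K)=H^1(\mathcal O)^*$. Since $s-2\ge g$ and a holomorphic form vanishing at $g$ general points is zero, the differential has rank $g$ at a general point, so the closed image is $A$. This contradiction shows that $B_2$ has codimension $\ge2$.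

Put $B=B_1\cup B_2$. For $L\notin B$ we have $\dim|L|=s-g$ and $\dim(|L|\cap\Delta^{(2)})\le s-g-2$, and Remark~\ref{rem:twostep} applies.
\end{proof}

\section{General linear systems}\label{sec:general}

By (F2) there is a closed algebraic set $\Upsilon$ with $B\subset\Upsilon\subsetneq A$ such that $f:E\to A$ is a locally trivial bundle over $A\setminus\Upsilon$. We have no control on $\Upsilon$: it may have codimension $1$, and $A\setminus\Upsilon$ may have complicated topology. Over the larger set $A\setminus B$, the map $f:E\to A$ is only a surjective submersion with connected fibers (Lemmas~\ref{lem:transverse}(i) and~\ref{lem:B}). For $N\subset A$ write $E_N=E\cap f^{-1}(N)$; it is connected when $N\subset A\setminus B$ is open and connected. Fix a covering $\mathbb C^g\to A$ by a lattice quotient. A \emph{ball} in $A$ is the homeomorphic image of a Euclidean ball, and convexity of a subset of a ball has the evident meaning.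

\subsection{The local groups are constant}

\begin{lemma}\label{lem:local}
Each $L_0\in A\setminus B$ is the center of a ball $N_0\subset A\setminus B$ such that for every nonempty convex open $N\subset N_0$ and every $L_1\in N\setminus\Upsilon$, the map $\pi_1(F_{L_1})\to\pi_1(E_N)$ is an isomorphism. Consequently $\pi_1(E_{N'})\to\pi_1(E_N)$ is an isomorphism for nonempty convex open sets $N'\subset N\subset N_0$.
\end{lemma}

\begin{proof}
Choose a good line in $|L_0|$ and extend it to lines $\Lambda_L\subset|L|$ depending holomorphically on $L$ in a ball $N_0$, using a local frame of the bundle of the $H^0(L)$. By Lemma~\ref{lem:family}, after shrinking $N_0$ all $\Lambda_L$ are good and $Q=\bigcup_{L\in N_0}(\Lambda_L\setminus\Delta)\to N_0$ is a locally trivial bundle over a ball, hence trivial. Fix $N$ and $L_1$, a trivialization $Q|_N\cong N\times Q_1$ with $Q_1=\Lambda_{L_1}\setminus\Delta$, and a continuous section $\sigma:N\to Q|_N\subset E_N$ that is constant in this trivialization. The base point is $\sigma(L_1)$. Let $V=E_N\cap f^{-1}(\Upsilon)$ and $\Gamma=\pi_1(E_N\setminus V)$.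

\emph{$\Gamma$ is a direct product.} Over $N\setminus\Upsilon$, which is connected, $f$ is a bundle with connected fiber $F_{L_1}$ and section $\sigma$. The section makes the boundary map $\pi_2(N\setminus\Upsilon)\to\pi_1(F_{L_1})$ zero and splits the exact sequence, so
\[
\Gamma=\pi_1(F_{L_1})\rtimes\sigma_*\pi_1(N\setminus\Upsilon).
\]
Inside the product $(N\setminus\Upsilon)\times Q_1$, loops in the section commute with loops in $Q_1$. The image of $\pi_1(Q_1)$ is all of $\pi_1(F_{L_1})$ by Lemma~\ref{lem:zariski}. So the two factors commute.

\emph{The meridians of $V$ lie in the section.} Let $\Upsilon_j$ be the components of codimension $1$ of the analytic set $\Upsilon\cap N$. Since $f$ is a submersion on $E_N$, it is locally a product projection, so $V_{reg}$ is the preimage of $(\Upsilon\cap N)_{reg}$. Each $E_N\cap f^{-1}(\Upsilon_j^*)$ is connected, since $\Upsilon_j^*$ and the fibers are. So these sets are the components of codimension $1$ of $V_{reg}$, and by (F1) the kernel of $\Gamma\to\pi_1(E_N)$ is normally generated by one meridian for each $j$, which we may choose freely. Let $y\in\Upsilon_j^*$. Near $\sigma(y)$ choose a neighborhood $N''\times F''$,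 a product of balls on which $f$ is the first projection, $\Upsilon\cap N''$ is a hyperplane and $V=(\Upsilon\cap N'')\times F''$. Then $f$ maps $\pi_1((N''\times F'')\setminus V)\cong\mathbb Z$ isomorphically onto $\pi_1(N''\setminus\Upsilon)$. Let $\delta\subset N''$ be a disc through $y$ transverse to $\Upsilon$, so small that $\sigma(\delta)\subset N''\times F''$. As $f\sigma=\mathrm{id}$, the loop $\sigma(\partial\delta)$ is a generator. So if $\mu_j\in\pi_1(N\setminus\Upsilon)$ is a meridian of $\Upsilon_j$ formed from $\partial\delta$ and a path to $L_1$, then $\sigma_*(\mu_j)$ is a meridian of the corresponding component of $V$.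

\emph{Conclusion.} In a direct product, the normal closure of a subset of one factor is its normal closure in that factor. By (F1) and $\pi_1(N)=1$, the $\mu_j$ normally generate $\pi_1(N\setminus\Upsilon)$. Hence the kernel of the surjection $\Gamma\to\pi_1(E_N)$ is $\sigma_*\pi_1(N\setminus\Upsilon)$, and $\pi_1(F_{L_1})\to\pi_1(E_N)$ is an isomorphism. For the last claim choose $L_1\in N'\setminus\Upsilon$ and apply this to both $N'$ and $N$.
\end{proof}

\subsection{From local to global}

\begin{proposition}\label{prop:general}
For every $(X,z)$ and every $L\in A\setminus\Upsilon$, the map $\pi_1(F_L)\to\pi_1(E)$ is injective.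
\end{proposition}

Without a fibration there is no exact sequence to appeal to. Instead we detect nontrivial loops by a covering space: we glue the universal coverings of the pieces $E_N$ into one covering. There are two obstructions, one with values in outer automorphisms of the local group $G$ along loops in the base and one in the second cohomology of the base with values in the center of $G$. Both vanish over a $2$-connected base, and (F7) provides one.

\begin{proof}
\emph{Removing $B$.} Let $E'=E\setminus f^{-1}(B)$. The closed set $E\cap f^{-1}(B)$ has codimension $\ge2$ in $E$. Over $B\setminus W$ this holds because $f$ is a submersion there. Over $W$, the divisors $D$ satisfy $D\le\operatorname{div}\omega$ for some $[\omega]\in|K|\cong\mathbb P^{g-1}$, with finitely many $D$ for each $[\omega]$; they form a set of dimension $\le g-1$, so of codimension $\ge s-g+1\ge3$. By (F1), $\pi_1(E')=\pi_1(E)$.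

\emph{Unwrapping $A$.} Let $\tilde A'\subset\mathbb C^g$ be the preimage of $A\setminus B$; it is $2$-connected by (F7). Let $\tilde E'=E'\times_A\mathbb C^g$, a covering of $E'$ with a map to $\tilde A'$. Fix a lift $\tilde L$ of $L$ and regard $F_L$ as the fiber over $\tilde L$. Coverings are injective on $\pi_1$, so it suffices to show that $\pi_1(F_L)\to\pi_1(\tilde E')$ is injective.

\emph{The cover.} Let $(N_i)$ be the family of all lifts to $\mathbb C^g$ of the balls $N_0$ of Lemma~\ref{lem:local}, with the index set totally ordered. It is an open cover of $\tilde A'$ whose nonempty finite intersections $N_I=\bigcap_{i\in I}N_i$ are convex. By (F6) the nerve is homotopy equivalent to $\tilde A'$, so it is simply connected with $H_1=H_2=0$, and by universal coefficients its second cohomology with values in any abelian group vanishes. Let $E_I$ be the part of $\tilde E'$ over $N_I$. It is connected, and $\pi_1(E_I)\to\pi_1(E_i)$ is an isomorphism for $i\in I$ by Lemma~\ref{lem:local}. Let $Y_i\to E_i$ be a universal covering with deck group $G_i$. Then $Y_i|_{E_I}$ is connected and simply connected, so it is a universal covering of $E_I$, and restriction identifies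 $G_i$ with its deck group.

\emph{The outer obstruction.} For $i<j$ with $N_{ij}\ne\emptyset$ choose an isomorphism of coverings $\varphi_{ij}:Y_j|_{E_{ij}}\to Y_i|_{E_{ij}}$, and put $\varphi_{ji}=\varphi_{ij}^{-1}$. Define $\kappa_{ij}:G_j\to G_i$ by $\kappa_{ij}(h)=\varphi_{ij}h\varphi_{ij}^{-1}$. Over a nonempty $N_{ijk}$ the composite $\varphi_{ij}\varphi_{jk}\varphi_{ki}$ is a deck transformation of $Y_i$, so $\kappa_{ij}\kappa_{jk}\kappa_{ki}$ is an inner automorphism of $G_i$. Thus, modulo inner automorphisms, the composite of the $\kappa$'s along an edge path of the nerve depends only on the homotopy class of the path, hence only on its endpoints. Let $G=G_{i_0}$ for a base vertex $i_0$, and let $\theta_i:G\to G_i$ be the composite along a chosen edge path from $i_0$ to $i$. Then $\kappa_{ij}$ and $\theta_i\theta_j^{-1}$ differ by an inner automorphism of $G_i$. Replacing $\varphi_{ij}$ by $h\varphi_{ij}$, $h\in G_i$, composes $\kappa_{ij}$ with conjugation by $h$. So we may assume $\kappa_{ij}=\theta_i\theta_j^{-1}$.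

\emph{The central obstruction.} For $i<j<k$ with $N_{ijk}\neq\emptyset$ define $u_{ijk}\in G_i$ by $\varphi_{ij}\varphi_{jk}=u_{ijk}\varphi_{ik}$. Conjugation by $u_{ijk}$ equals $\kappa_{ij}\kappa_{jk}\kappa_{ik}^{-1}=\mathrm{id}$, so $\xi_{ijk}=\theta_i^{-1}(u_{ijk})$ lies in the center of $G$. For $i<j<k<l$ with $N_{ijkl}\ne\emptyset$,
\[
(\varphi_{ij}\varphi_{jk})\varphi_{kl}=u_{ijk}u_{ikl}\,\varphi_{il},\qquad
\varphi_{ij}(\varphi_{jk}\varphi_{kl})=\varphi_{ij}u_{jkl}\varphi_{jl}=\kappa_{ij}(u_{jkl})\,u_{ijl}\,\varphi_{il}.
\]
Applying $\theta_i^{-1}$ and using $\theta_i^{-1}\kappa_{ij}=\theta_j^{-1}$ gives $\xi_{ijk}\xi_{ikl}=\xi_{jkl}\xi_{ijl}$. So $\xi$ is a simplicial $2$-cocycle of the nerve with values in the center of $G$, hence a coboundary: $\xi_{ijk}=\eta_{ij}\eta_{jk}\eta_{ik}^{-1}$ with central $\eta_{ij}$. Put $\varphi'_{ij}=\theta_i(\eta_{ij})^{-1}\varphi_{ij}$ for $i<j$. Then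
\[
\varphi'_{ij}\varphi'_{jk}=\theta_i(\eta_{ij})^{-1}\,\kappa_{ij}(\theta_j(\eta_{jk}))^{-1}\,u_{ijk}\,\varphi_{ik}
=\theta_i(\eta_{ij}^{-1}\eta_{jk}^{-1}\xi_{ijk})\,\varphi_{ik}=\theta_i(\eta_{ik})^{-1}\varphi_{ik}=\varphi'_{ik}.
\]

\emph{Gluing.} With $\varphi'_{ji}=(\varphi'_{ij})^{-1}$ and $\varphi'_{ii}=\mathrm{id}$, the $\varphi'$ satisfy the cocycle condition for all triples, so the $Y_i$ glue to a covering $Y\to\tilde E'$ with $Y|_{E_i}\cong Y_i$. Choose $i$ with $\tilde L\in N_i$. A loop in $F_L$ that is nontrivial in $\pi_1(F_L)$ is nontrivial in $\pi_1(E_i)$ by Lemma~\ref{lem:local}, so its lift to $Y_i\subset Y$ is not closed. Hence it is nontrivial in $\pi_1(\tilde E')$.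
\end{proof}

\section{The special system $|K-Z|$}\label{sec:special}

Let $M=K-Z\in A$. Since $h^1(M)=h^0(Z)\ge1$, the point $M$ lies in $W$, which Proposition~\ref{prop:general} excludes. When $h^0(Z)=1$, the system $|M|$ has dimension $s-g+1$, one more than the nearby general systems $|L|$, so $F_M$ is not a deformation of $F_L$. As $L$ tends to $M$ along a direction $v$, the system $|L|$ tends to a hyperplane in $|M|$ that depends on $v$. A plane inside this hyperplane does deform to planes in $|L|$, and by Lemma~\ref{lem:zariski} a good plane computes the fundamental group of the ambient system, for $M$ and for $L$ alike. Lines would not suffice, since they give only surjections. Good planes in $|M|$ exist under two conditions on $(X,z)$: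
\begin{itemize}
\item[(G1)] $h^0(Z+R)=1$ for every effective divisor $R$ of degree $\le2$;
\item[(G2)] $\dim(|M|\cap S)\le s-g+1-c(S)$ for every stratum $S$ with $c(S)\ge3$ (the intersection is empty if the bound is negative).
\end{itemize}
For $m=0$, (G1) says that $X$ is not hyperelliptic.

\begin{proposition}\label{prop:special}
If $(X,z)$ satisfies (G1) and (G2), then $\pi_1(F_M)\to\pi_1(E)$ is injective.
\end{proposition}

\begin{proof}
\emph{Good planes in $|M|$.} By Riemann--Roch and (G1), $h^0(M)=s-g+1+h^0(Z)=s-g+2$, so $\dim|M|=s-g+1\ge3$. Let $D\in|M|$ with $c(D)\le2$. Then $K-D\sim Z$ and $K-D^\circ\sim Z+R$ with $R=D-D^\circ$ effective of degree $\le2$. By (G1), $h^0(K-D^\circ)=1=h^0(K-D)$, so $|M|$ is transverse to the strata with $c\le2$ by Lemma~\ref{lem:transverse}. By (G2), $|M|\cap\Delta^{(3)}$ has codimension $\ge3$ in $|M|$. By Remark~\ref{rem:twostep}, a general plane in $|M|$ is good.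

\emph{The obstruction to deforming sections.} Serre duality gives $H^1(M)\cong H^0(Z)^*\cong\mathbb C$, where $H^0(Z)$ is spanned by the section $s_Z$ with divisor $Z$. The cup product defines
\[
\lambda:H^1(\mathcal O)\to\operatorname{Hom}(H^0(M),H^1(M))\cong H^0(M)^*,\qquad\lambda(v)(\tau)=\langle v\cup\tau,s_Z\rangle=\langle v,\tau s_Z\rangle,
\]
where $\tau s_Z\in H^0(K)=H^1(\mathcal O)^*$. So $\lambda$ is the transpose of the injection $\tau\mapsto\tau s_Z$, and it is onto.

\emph{Choice of a plane and a direction.} Let $\mathcal I$ be the set of pairs $(V,v)$ with $V\subset H^0(M)$ of dimension $3$, $v\in H^1(\mathcal O)$, and $\lambda(v)|_V=0$. Since $\lambda$ is onto, $\mathcal I$ is a vector bundle of rank $g-3$ over a Grassmannian, so it is irreducible. The projection $\mathcal I\to H^1(\mathcal O)$ is onto, because $\dim\ker\lambda(v)\ge s-g+1\ge3$ for every $v$. Use $v\mapsto M\otimes\exp(v)$ as a coordinate on $A$ near $M$. Let $\chi\not\equiv0$ be a holomorphic function near $v=0$ vanishing on $\Upsilon$, and let $\chi_0$ be its homogeneous term of lowest degree $d$. The conditions ``$\mathbb P(V)$ is good'', ``$\lambda(v)\ne0$'' and ``$\chi_0(v)\ne0$''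 are nonempty Zariski open conditions on $V$ or on $v$, and both projections of $\mathcal I$ are onto. So some $(V,v)\in\mathcal I$ satisfies all three. Put $L_t=M\otimes\exp(tv)$. Since $\chi(tv)=t^d\chi_0(v)+O(t^{d+1})$, there is $\epsilon>0$ with $L_t\notin\Upsilon$ for $0<|t|<\epsilon$. For such $t$, $h^1(L_t)=0$ and $h^0(L_t)=s-g+1$.

\emph{The limit of $|L_t|$.} Let $g_{\alpha\beta}$ be transition functions of $M$ and $v_{\alpha\beta}$ a \v Cech cocycle for $v$. The functions $g_{\alpha\beta}e^{tv_{\alpha\beta}}$ define a line bundle $\mathcal L$ on $X\times\{|t|<\epsilon\}$ restricting to $L_t$. Its direct image $\mathcal R$ on the disc is coherent and torsion free, hence a vector bundle, of rank $s-g+1$. The direct image of $0\to\mathcal L\xrightarrow{\,t-t_0\,}\mathcal L\to L_{t_0}\to0$ shows that the fiber $\mathcal R(t_0)$ injects into $H^0(L_{t_0})$ for every $t_0$. An element $\tau\in\mathcal R(0)$ extends to local functions with $\tau_\alpha(t)=g_{\alpha\beta}e^{tv_{\alpha\beta}}\tau_\beta(t)$. Differentiating at $t=0$ gives $\tau'_\alpha-g_{\alpha\beta}\tau'_\beta=v_{\alpha\beta}\tau_\alpha$, so the cocycle representing $v\cup\tau$ is a coboundary. Hence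 $\mathcal R(0)\subset\ker\lambda(v)$. Both have dimension $s-g+1$, since $\lambda(v)\ne0$, so they are equal, and $V\subset\mathcal R(0)$.

\emph{Transfer.} Extend $V$ to a holomorphic subbundle $\mathcal V\subset\mathcal R$ of rank $3$ near $t=0$ and put $\Pi_t=\mathbb P(\mathcal V_t)\subset|L_t|$. The map sending a section to its divisor is holomorphic on $\mathbb P(\mathcal V)$, and $\Pi_0=\mathbb P(V)$ is good, so $\Pi_t$ is good for small $t$ by Lemma~\ref{lem:family}(i). For small $t\ne0$ we have $\dim|L_t|=s-g\ge2$, and the composite $\pi_1(\Pi_t\setminus\Delta)\to\pi_1(F_{L_t})\to\pi_1(E)$ is injective by Lemma~\ref{lem:zariski} and Proposition~\ref{prop:general}. By Lemma~\ref{lem:family}(iii), $\pi_1(\Pi_0\setminus\Delta)\to\pi_1(E)$ is injective. It factors through the isomorphism $\pi_1(\Pi_0\setminus\Delta)\cong\pi_1(F_M)$ of Lemma~\ref{lem:zariski}.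
\end{proof}

\section{Dimension counts in moduli}\label{sec:dim}

To count dimensions and to apply (F2) we need an algebraic model of Teichm\"uller space. Let $\mathcal M_{g,\nu}[3]$ be the quotient of $\mathrm{Teich}_{g,\nu}$ by the subgroup of $\mathrm{PMod}_{g,\nu}$ acting trivially on $H_1(\Sigma;\mathbb Z/3)$. This subgroup acts freely, and the quotient is the fine moduli space of $\nu$-pointed curves with level $3$ structure: a smooth connected variety of dimension $3g-3+\nu$ with a universal curve. The preimage in $\mathrm{Teich}_{g,\nu}$ of a closed algebraic subset is closed analytic of the same dimension. Write $\mathcal M=\mathcal M_{g,m}[3]$, and suppress the level structure from the notation.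

The conditions on $h^0(Z+R)$ are about the existence of meromorphic functions with few poles, and such functions are counted by their branch points.

\begin{lemma}\label{lem:hurwitz}
For $r\in\{0,1,2\}$ let $\mathcal F_r$ be the set of triples $(X,z,h)$ with $(X,z)\in\mathcal M$ and $h$ a nonconstant meromorphic function whose polar divisor $P$ satisfies $P\le Z+R$ for some effective $R$ of degree $r$. Then $\mathcal F_r$ is a constructible family of dimension $\le2g-2+e+m+2r$.
\end{lemma}

\begin{proof}
In an algebraic family of line bundles on curves, the spaces of sections are, locally on the base, the kernels of a map of vector bundles. So the quadruples $(X,z,R,h)$ with $\deg R=r'$ and $h\in H^0(\mathcal O(Z+R))$ form a variety. A triple $(X,z,h)$ determines the smallest $R$ with $P\le Z+R$, which identifies $\mathcal F_r$ with a constructible subset of the union of these varieties over $r'\le r$.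

Split $\mathcal F_r$ into finitely many constructible pieces by fixing $I=\{i:z_i\in\operatorname{supp}P\}$ and the number $\beta$ of branch points of $h$ in $\mathbb C$. The map $h:X\to\mathbb P^1$ has degree $\deg P$ and ramification $\deg P-|\operatorname{supp}P|$ over $\infty$, so Riemann--Hurwitz gives
\[
\beta\le2g-2+2\deg P-(\deg P-|\operatorname{supp}P|)=2g-2+\deg P+|\operatorname{supp}P|.
\]
Here $\deg P\le e+r$, and $|\operatorname{supp}P|\le|I|+r$ because a pole that is not a $z_i$ lies in $R$. Send a triple to its set of $\beta$ finite branch points; the graph of this map is constructible. Given the branch points, there are finitely many pairs $(X,h)$, since a covering of degree $\le e+r$ of a punctured sphere is given by a homomorphism from a finitely generated group to a finite symmetric group. There are finitely many level structures and finitely many choices for the $z_i$ with $i\in I$, which are poles, while the other $m-|I|$ points move on $X$. So the piece has dimension at most $\beta+m-|I|\le2g-2+(e+r)+(|I|+r)+m-|I|$.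
\end{proof}

Define $J=\{(X,z):h^0(Z+x)\ge2\text{ for some }x\in X\}$ and $J_j=\{(X,z):h^0(Z)=j+1\}$ for $j\ge1$, as subsets of $\mathcal M$. Then $J_j\subset J$, and $J=\emptyset$ when $m=0$.

\begin{corollary}\label{cor:dim}
\begin{enumerate}
\item[(i)] (G1) holds for general $(X,z)\in\mathcal M$.
\item[(ii)] $J$ is closed of codimension $\ge3$.
\item[(iii)] $\dim J_j\le2g-3+e+m-j$.
\item[(iv)] (G2) holds for general $(X,z)\in\mathcal M$.
\end{enumerate}
\end{corollary}

\begin{proof}
A nonempty fiber of $\mathcal F_r\to\mathcal M$ contains a family $ah+b$, $a\ne0$, so it has dimension $\ge2$, and the image of $\mathcal F_r$ has dimension $\le2g-4+e+m+2r$.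

(i) The locus where (G1) fails is the image of $\mathcal F_2$, of dimension $\le2g+e+m\le3g-4+m<\dim\mathcal M$.

(ii) $J$ is the image of $\mathcal F_1$, of dimension $\le2g-2+e+m\le3g-6+m$. It is closed because $h^0(Z+x)$ is upper semicontinuous on the universal curve, which is proper over $\mathcal M$.

(iii) The fiber of $\mathcal F_0$ over a point of $J_j$ is $H^0(\mathcal O(Z))\setminus\mathbb C$, of dimension $j+1$. So $\dim J_j\le2g-2+e+m-(j+1)$.

(iv) Fix one of the finitely many types $(a_i),(m_j)$ with $c\ge3$. The tuples $(X,z,x_1,\dots,x_\ell,[\omega])$ with $\operatorname{div}\omega=\sum(k_i+a_i)z_i+\sum m_jx_j$ form a closed algebraic subset of the projectivized Hodge bundle over $\mathcal M_{g,m+\ell}[3]$, of pure dimension $(2g+m+\ell-1)-1$ by (MV). Each irreducible component either does not dominate $\mathcal M$ or has general fibers of dimension $2g-2+m+\ell-(3g-3+m)=\ell-g+1$. So over a dense open subset of $\mathcal M$ the fibers are empty or of dimension $\ell-g+1=s-g+1-c$. The fiber over $(X,z)$ maps onto $|M|\cap S$ by $[\omega]\mapsto\operatorname{div}\omega-Z$.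
\end{proof}

\section{Varying the curve}\label{sec:global}

We return to $p:U\to\mathrm{Teich}_{g,m}$ and prove that the left arrow of \eqref{eq:square} is onto. If $p$ were a fiber bundle this would follow from the contractibility of the base. It is a bundle only over a dense open set, and the loops around the bad locus have to be accounted for. They are harmless if they bound discs that lift to $U$, which requires $p$ to be a surjective submersion outside codimension $2$. This is the role of $J$. We write $J$, $J_j$ also for the preimages in $\mathrm{Teich}_{g,m}$, and put $U^\circ=p^{-1}(\mathrm{Teich}_{g,m}\setminus J)$.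

\begin{lemma}\label{lem:step1}
The map $p:U^\circ\to\mathrm{Teich}_{g,m}\setminus J$ is a surjective submersion with connected fibers, and $U$ is connected.
\end{lemma}

\begin{proof}
Let $\iota$ be the injective holomorphic map $(X,z,D,[\omega])\mapsto(X,z,[\omega])$ from $U$ to the projectivized Hodge bundle over $\mathrm{Teich}_{g,m}$. Its image lies in the set of forms vanishing on $Z$, whose fiber over $(X,z)$ is $|K-Z|$, of dimension $s-g+h^0(Z)$.

Outside $J$ we have $h^0(Z)=1$, so the forms vanishing on $Z$ make up a subbundle $\mathcal V$ of rank $s-g+2$. Moreover $h^0(Z+x)=h^0(Z)$ for all $x$, which by Riemann--Roch says $h^0(K-Z-x)=h^0(K-Z)-1$: the system $|K-Z|$ is base point free. By Bertini's theorem its general member is reduced, and it avoids the $z_i$. So $F_{K-Z}$ is a nonempty Zariski open subset of a projective space, hence connected. The map $\iota$ sends $U^\circ$ bijectively onto the open subset of $\mathbb P(\mathcal V)$ where $\operatorname{div}\omega-Z$ is reduced and disjoint from $z$. The manifold $\mathbb P(\mathcal V)$ has dimension $3g-3+m+(s-g+1)=2g-2+m+s=\dim U$, and an injective holomorphic map between manifolds of the same dimension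 is a biholomorphism onto an open set. So $p|_{U^\circ}$ is a submersion. The base $\mathrm{Teich}_{g,m}\setminus J$ is connected by (F1), so $U^\circ$ is connected.

It remains to see that $U^\circ$ is dense, that is, the closed analytic set $p^{-1}(J)$ has dimension less than $\dim U$; recall that $U$ has pure dimension. We bound the dimension of the set of forms vanishing on $Z$ over $J$, into which $\iota$ embeds $p^{-1}(J)$ injectively. Over the part of $J$ where $h^0(Z)=1$ it is at most $\dim J+(s-g+1)<3g-3+m+(s-g+1)$. Over $J_j$, by Corollary~\ref{cor:dim}(iii), it is at most
\[
(2g-3+e+m-j)+(s-g+1+j)=2g-3+e+m+(s-g+1)<3g-3+m+(s-g+1),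
\]
because $e<g$.
\end{proof}

\begin{lemma}\label{lem:step2}
There is a closed analytic set $\Xi$ with $J\subset\Xi\subsetneq\mathrm{Teich}_{g,m}$ such that for $(X,z)\notin\Xi$ the map $\pi_1(F_{K-Z})\to\pi_1(U)$ is onto.
\end{lemma}

\begin{proof}
The open subset $\iota(U^\circ)\subset\mathbb P(\mathcal V)$ is pulled back from an algebraic variety over $\mathcal M\setminus J$. Apply (F2) to its projection and pull back: there is a closed analytic $\Xi$ with $J\subset\Xi\subsetneq\mathrm{Teich}_{g,m}$ such that $p$ is a locally trivial bundle over $\mathcal B=\mathrm{Teich}_{g,m}\setminus\Xi$. Let $U^{\circ\circ}=p^{-1}(\mathcal B)$, which is nonempty by Lemma~\ref{lem:step1}, and take a base point in the fiber over $(X,z)\in\mathcal B$. By (F1), $\pi_1(U^{\circ\circ})\to\pi_1(U)$ is onto; let $\mathcal K$ be its kernel. As the fibers are connected, the sequence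
\[
\pi_1(F_{K-Z})\to\pi_1(U^{\circ\circ})\xrightarrow{\,p_*\,}\pi_1(\mathcal B)\to1
\]
is exact, and $p_*(\mathcal K)$ is a normal subgroup of $\pi_1(\mathcal B)$.

We claim $p_*(\mathcal K)=\pi_1(\mathcal B)$. Teichm\"uller space is simply connected, so by (F1) $\pi_1(\mathcal B)$ is normally generated by one meridian for each component $\Xi_j$ of codimension $1$. Take the meridian at a point $y\in\Xi_j^*\setminus J$, which exists by Corollary~\ref{cor:dim}(ii). By Lemma~\ref{lem:step1}, $p$ has a local section near $y$, so a small transverse disc $\delta$ at $y$ lifts to a disc $\tilde\delta\subset U$ with boundary in $U^{\circ\circ}$. An arc in $\mathcal B$ from the base point to $\partial\delta$ lifts to $U^{\circ\circ}$ starting at the base point, and a path in the connected fiber joins its end to $\partial\tilde\delta$. The loop that follows this lifted arc, goes around $\partial\tilde\delta$ and returns is null-homotopic in $U$, so it lies in $\mathcal K$, and it projects to the meridian. This proves the claim.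

Given $u\in\pi_1(U)$, choose a preimage $u'\in\pi_1(U^{\circ\circ})$ and $w\in\mathcal K$ with $p_*(w)=p_*(u')$. Then $u'w^{-1}\in\ker p_*$ comes from $\pi_1(F_{K-Z})$, and it maps to $u$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:inj}]
$U$ is connected by Lemma~\ref{lem:step1}. By Corollary~\ref{cor:dim}, (G1) and (G2) hold outside a proper closed analytic subset of $\mathrm{Teich}_{g,m}$, so there is a point $(X,z)\notin\Xi$ at which both hold. In the square \eqref{eq:square} for this point, the top arrow is injective by Proposition~\ref{prop:special}, the right arrow is an isomorphism, and the left arrow is onto by Lemma~\ref{lem:step2}. If $u\in\pi_1(U)$ dies in $\pi_1(\mathcal S)$, a preimage of $u$ in $\pi_1(F_{K-Z})$ dies in $\pi_1(\mathrm{Conf}_s(X\setminus z))$, so it is trivial, and $u=1$.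
\end{proof}

With Section~\ref{sec:reduction}, this completes the proof of Theorem~\ref{thm:main}.

\begin{remark}[where the hypothesis is used]
That the last $s$ zeros are simple makes $F_{K-Z}$ the complement of a hypersurface in a projective space, so that (F3) applies. The inequality $s\ge g+2$, equivalently $e\le g-4$, is needed at full strength in four places: for $\dim B_1\le e+2\le g-2$ and for $s-2\ge g$ in Lemma~\ref{lem:B}, which make the base in Proposition~\ref{prop:general} $2$-connected; for $\dim|L|=s-g\ge2$, so that general systems contain the lines and planes of Lemma~\ref{lem:zariski}; and for $2g+e+m<3g-3+m$ in Corollary~\ref{cor:dim}(i). Example~\ref{ex:fail} shows that the analogue of Proposition~\ref{prop:general} fails in genus $1$ for $s=g+1$. That example is not a stratum of holomorphic differentials and decides nothing about strata with fewer simple zeros.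
\end{remark}

\begin{thebibliography}{9}

\bibitem{HammLe} Hamm and L\^e, Ann. Sci. ENS, 1973.

\bibitem{KZ} Kontsevich and Zorich, Invent. Math., 2003.

\bibitem{problem} \emph{On the monodromies of strata of (half-)translation surfaces}, \texttt{https://theses.gla.ac.uk/85499/1/2025gianniniphd.pdf}.

\bibitem{Verdier} Verdier, Invent. Math. \textbf{36} (1976).

\bibitem{Zariski} Zariski, 1937.

\end{thebibliography}
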